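\title{Finite $\lambda$-complete rewriting systems for one-relator groups}

\begin{abstract}
A rewriting system is $\lambda$-complete if it is noetherian and every word congruent to the empty word rewrites to the empty word. We prove that every finitely generated one-relator group, with or without torsion, has a finite $\lambda$-complete rewriting system. The proof is an induction along infinite cyclic covers of graphs with one $2$-cell. It carries a stronger, relative statement about cosets of Magnus subgroups, which also yields finite $\lambda$-complete systems for HNN extensions of one-relator groups along Magnus subgroups.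
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{(string) rewriting system} $[\mathbf{x};\mathbf{r}]$ consists of an alphabet $\mathbf{x}$ and a set $\mathbf{r}$ of rules $u\to v$, where $u,v$ are words over $\mathbf{x}$. We write $w\to w'$ if $w'$ arises from $w$ by replacing a subword $u$ by $v$ for some rule $u\to v$; then $\to^*$ is the reflexive and transitive closure of $\to$, and $\leftrightarrow^*$ is the congruence generated by $\mathbf{r}$. If $w\to^*w'$, then $w'$ is a \emph{descendant} of $w$, and a word to which no rule applies is \emph{irreducible}. The system is \emph{finite} if $\mathbf{x}$ and $\mathbf{r}$ are finite, and it is a system \emph{for the group $G$} if the monoid $\mathbf{x}^*/\!\leftrightarrow^*$ is isomorphic to $G$. It is \emph{noetherian} if there is no infinite chain $w_0\to w_1\to w_2\to\cdots$. It is \emph{complete} if it is noetherian and confluent, so that every word rewrites in finitely many steps to the unique irreducible word in its congruence class. It is \emph{$\lambda$-complete}, where $\lambda$ is the empty word, if it is noetherian and $w\leftrightarrow^*\lambda$ implies $w\to^*\lambda$.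

A complete system provides a normal form for every element of $G$. A $\lambda$-complete system is asked to do this for the identity only, and for a group that is enough to decide equality of words: $w$ and $w'$ are equal in $G$ if and only if $w\bar w'$ represents $1$, where $\bar w'$ represents the inverse of $w'$. To test whether a word represents $1$, apply rules in any order until none applies. The process stops, and it stops at $\lambda$ exactly when the word represents $1$, because an irreducible word congruent to $\lambda$ rewrites to $\lambda$ and so equals $\lambda$.

In a noetherian system no rule has left-hand side $\lambda$, so $\lambda$ is irreducible and every complete system is $\lambda$-complete. The converse fails. Give the letters $a,a',A$ the values $1,1,-1$ in $\mathbb{Z}$ and take the rules $aA\to\lambda$, $Aa\to\lambda$, $a'A\to\lambda$, $Aa'\to\lambda$. They shorten words, and a non-empty word of value $0$ has an $A$ next to an $a$ or an $a'$, so this is a $\lambda$-complete system for $\mathbb{Z}$ by Lemma~\ref{lem:criterion} below. It is not complete, since $a$ and $a'$ are distinct irreducible words with the same value. A $\lambda$-complete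 system may thus keep several copies of a generator and never decide between them. This freedom is used throughout the paper.

A \emph{one-relator group} is a group with a presentation $\langle x_1,\dots,x_n;r\rangle$ with a single defining relator. The simplest ones have finite complete systems: free groups have the free cancellations; $\langle x;x^k\rangle$ has the single rule $x^k\to\lambda$ over the alphabet $\{x\}$; and $\mathbb{Z}^2=\langle a,b;bab^{-1}a^{-1}\rangle$ has the free cancellations together with $b^{\varepsilon}a^{\delta}\to a^{\delta}b^{\varepsilon}$ $(\varepsilon,\delta=\pm1)$, whose irreducible words are the words $a^ib^j$. The following is posed as an open question in \cite{SRS}.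

\begin{quote}
Do all finitely generated one-relator groups have a finite $\lambda$-complete rewriting system?
\end{quote}

The examples suggest a positive answer, and so does the shape of the problem: a word that represents $1$ in an HNN extension contains a recognizable place where it can be simplified (Britton's Lemma), and $\lambda$-completeness asks only that such places be found. The answer is indeed yes. By an alphabet \emph{of copies} of the elements of $X^{\pm1}$ we mean a set $Z$ with a surjection $\pi:Z\to X^{\pm1}$, where the letter $z$ represents the group element $\pi(z)$.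

\begin{theorem}\label{thm:main}
Every group $\langle x_1,\dots,x_n;r\rangle$ has a finite $\lambda$-complete rewriting system. Its alphabet can be chosen to consist of finitely many copies of the generators $x_i$ and of their inverses.
\end{theorem}

For the next two theorems let $X=\{x_1,\dots,x_n\}$, let $r$ be a non-empty cyclically reduced word over $X^{\pm1}$, and let $G=\langle X;r\rangle$. A subset of $X$ is \emph{Magnus} if it omits a generator occurring in $r$. By the Freiheitssatz, recalled in Section~\ref{sec:facts}, a Magnus subset $C$ freely generates the subgroup $\langle C\rangle$, so each element of $\langle C\rangle$ has a unique reduced word over $C^{\pm1}$. The symbol $\#$ is a marker, written once, at the left end of a word.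

\begin{theorem}\label{thm:relative}
Let $P\subseteq C\subseteq X$ with $C$ Magnus. There are a finite alphabet $Z$ of copies of the elements of $X^{\pm1}$, a finite set of rules $u\to v$ valid in $G$, and a finite set of rules $\#u\to\#v$ with $u\in\langle P\rangle v$, applicable only at the left end, such that:
\begin{enumerate}
\item[(i)] all rules together are noetherian on the words $w$ and $\#w$;
\item[(ii)] the rules $u\to v$ form a $\lambda$-complete system for $G$;
\item[(iii)] if $w$ represents an element of $\langle C\rangle$, then every irreducible descendant $\#w'$ of $\#w$ has $w'$ representing the unique element of $\langle P\rangle w$ whose reduced word over $C^{\pm1}$ does not begin with a letter of $P^{\pm1}$.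
\end{enumerate}
In particular, $w\in\langle P\rangle$ if and only if $\#w\to^*\#$.
\end{theorem}

\begin{theorem}\label{thm:hnn}
Let $P_\kappa,Q_\kappa\subseteq X$ $(1\le\kappa\le q)$ be Magnus and let $\theta_\kappa:\langle P_\kappa\rangle\to\langle Q_\kappa\rangle$ be arbitrary isomorphisms. Then the multiple HNN extension
\[
G^*=\langle G,s_1,\dots,s_q\mid s_\kappa^{-1}gs_\kappa=\theta_\kappa(g)\ \ (g\in\langle P_\kappa\rangle)\rangle
\]
has a finite $\lambda$-complete rewriting system.
\end{theorem}

Section~\ref{sec:idea} shows the method on $\mathbb{Z}^2$. Sections~\ref{sec:graphs} and~\ref{sec:left} move the problem from groups to graphs with one relator and state Proposition~\ref{prop:left}, the form of Theorem~\ref{thm:relative} that can be proved by induction. Section~\ref{sec:theorems} derives the three theorems from it, and Sections~\ref{sec:base}--\ref{sec:step} prove it.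

\section{Standard facts}\label{sec:facts}

We use three standard results.

\medskip\noindent\textbf{Normal form theorem for free products.} In a free product of groups, a product $g_1\cdots g_m$ with $m\ge1$, in which each $g_j$ is a non-trivial element of a factor and consecutive $g_j$ lie in different factors, is not $1$.

\medskip\noindent\textbf{Britton's Lemma.} Let $W$ be a group, let $\theta_\kappa:A_\kappa\to B_\kappa$ be isomorphisms between subgroups of $W$, and let $W^*=\langle W,s_1,\dots,s_q\mid s_\kappa^{-1}gs_\kappa=\theta_\kappa(g)\ (g\in A_\kappa)\rangle$. Then $W$ embeds in $W^*$. If $h_0s_{\kappa_1}^{\varepsilon_1}h_1\cdots s_{\kappa_N}^{\varepsilon_N}h_N=1$ with $N\ge1$, $h_l\in W$ and $\varepsilon_l=\pm1$, then the expression contains a \emph{pinch}: a factor $s_\kappa^{-1}h_ls_\kappa$ with $h_l\in A_\kappa$, or a factor $s_\kappa h_ls_\kappa^{-1}$ with $h_l\in B_\kappa$.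

\medskip\noindent\textbf{Freiheitssatz (Magnus).} If $r$ is a cyclically reduced word over $X^{\pm1}$ involving $x\in X$, then $X\setminus\{x\}$ freely generates a free subgroup of $\langle X;r\rangle$.

\medskip
Cyclic reduction is needed in the last statement: the relator $xyx^{-1}$ involves $x$ and makes $y$ trivial. The next lemma reduces $\lambda$-completeness to two properties, termination and the non-triviality of irreducible words.

\begin{lemma}\label{lem:criterion}
Let $G$ be a group and $Z$ a finite alphabet whose letters represent elements of $G$, so that every element of $G$ is represented by some word. Let $\mathbf{r}$ be a finite set of rules $u\to v$ with $u=v$ in $G$. If $[Z;\mathbf{r}]$ is noetherian and no non-empty irreducible word represents $1$, then $[Z;\mathbf{r}]$ is a finite $\lambda$-complete system for $G$.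
\end{lemma}

\begin{proof}
Rewriting does not change the element represented. If $w$ represents $1$, rewrite it until it is irreducible; the result represents $1$, hence is $\lambda$. So $w\to^*\lambda$ for every $w$ representing $1$, in particular for every $w\leftrightarrow^*\lambda$. The monoid $Z^*/\!\leftrightarrow^*$ maps onto $G$. If $w,w'$ represent the same element, choose a word $\bar w'$ representing its inverse. Then $w\bar w'\to^*\lambda$ and $\bar w'w'\to^*\lambda$, so $w\leftrightarrow^*w\bar w'w'\leftrightarrow^*w'$, and the map is injective.
\end{proof}

\section{Pinches, markers and heights: the group $\mathbb{Z}^2$}\label{sec:idea}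

Suppose that we want to reduce the trivial words of an HNN extension $W^*$ with one stable letter $s$ and $\theta:A\to B$. Britton's Lemma promises a pinch, say $s^{-1}hs$ with $h\in A$. The word $h$ can be arbitrarily long, so finitely many rules cannot match all pinches. Instead we let $s^{-1}$ travel to the right. If $u=pv$ in $W$ with $p\in A$, then $s^{-1}u=\theta(p)s^{-1}v$. So we need finitely many rules $\#u\to\#v$ with $u\in Av$ which, together with rules for $W$, achieve $\#h\to^*\#$ for every $h\in A$. Reading $s^{-1}$ as $\#$, they carry $s^{-1}$ across $h$ until it meets $s$. This is why a relative statement such as Theorem~\ref{thm:relative} is needed.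

To use this for a one-relator group we must view it as an HNN extension over something simpler. Take $G=\langle a,b;bab^{-1}a^{-1}\rangle$ and read the relator while recording the \emph{height}, the exponent sum of $b$ so far: $b$ climbs from height $0$ to height $1$, then $a$ is read at height $1$, then $b^{-1}$ descends, and $a^{-1}$ is read at height $0$. This is a closed path
\[
\tilde r=b\,a_1\,b^{-1}a_0^{-1}
\]
in the graph $\Gamma'$ with vertices $0,1$, an edge $b$ from $0$ to $1$, and loops $a_0$ at $0$ and $a_1$ at $1$. The new relator has the same length, but it is simpler: $a_0$ and $a_1$ each occur once, so either can be eliminated.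

Words over $a_0^{\pm1},a_1^{\pm1},b^{\pm1}$ represent elements of $G$ by forgetting subscripts. Such a word need not be a path in $\Gamma'$: in $bb$ the first letter ends at height $1$ and the second starts at height $0$. We record each such \emph{jump} by an invisible symbol, $\tau$ for a jump up and $\tau^{-1}$ for a jump down. Since $a_0$ and $a_1$ are the same element of $G$, we impose $\tau^{-1}a_0\tau=a_1$, so that $\tau$ acts as a stable letter conjugating $\langle a_0\rangle$ to $\langle a_1\rangle$. It costs nothing, because it is determined by its two neighbors.

After a jump down we must recognize powers of $a_0$, and after a jump up powers of $a_1$. Besides the free cancellations, we use for $\varepsilon=\pm1$: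
\[
\begin{array}{lll}
(\downarrow)\qquad & a_1^{\varepsilon}\to b^{-1}a_0^{\varepsilon}b,\qquad & za_0^{\varepsilon}\to za_1^{\varepsilon}\ \text{ if $z$ ends at height $1$};\\[2pt]
(\uparrow)\qquad & a_0^{\varepsilon}\to ba_1^{\varepsilon}b^{-1},\qquad & za_1^{\varepsilon}\to za_0^{\varepsilon}\ \text{ if $z$ ends at height $0$}.
\end{array}
\]
The second rule of $(\downarrow)$ is the marked rule $\#a_0^{\varepsilon}\to\#$ with $\tau^{-1}$ as marker: it replaces $z\tau^{-1}a_0^{\varepsilon}$ by $za_1^{\varepsilon}\tau^{-1}$. Here is the reduction of the trivial word $bba_0b^{-1}b^{-1}a_0^{-1}$, with the jumps shown: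
\[
\begin{array}{rll}
 & b\,\tau^{-1}\,b\,\tau^{-1}\,a_0\,\tau\,b^{-1}\,\tau\,b^{-1}a_0^{-1} & \\[2pt]
\to & b\,\tau^{-1}\,ba_1b^{-1}\,\tau\,b^{-1}a_0^{-1} & \text{$\tau^{-1}$ crosses $a_0$ and cancels $\tau$,}\\[2pt]
\to^* & b\,\tau^{-1}\,a_0\,\tau\,b^{-1}a_0^{-1} & \text{by $a_1\to b^{-1}a_0b$ and free cancellation,}\\[2pt]
\to & ba_1b^{-1}a_0^{-1} & \text{$\tau^{-1}$ crosses $a_0$ and cancels $\tau$,}\\[2pt]
\to^* & \lambda & \text{by either elimination rule.}
\end{array}
\]
In the second line the stretch $ba_1b^{-1}$ follows a jump down, and it must be treated by $(\downarrow)$: under $(\uparrow)$ it is irreducible and the pinch would be missed. After a jump up the roles are reversed. But $(\downarrow)$ and $(\uparrow)$ cannot act on the same letters, since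
\[
a_0\to ba_1b^{-1}\to bb^{-1}a_0bb^{-1}\to^*a_0
\]
is a loop. The remedy is to take a copy of the alphabet for each set of rules, a \emph{color}, and to let colors spread from left to right: the letter after a jump takes the color of the jump, and every other letter takes the color of its left neighbor. Termination then has three layers. The number of symbols $\tau^{\pm1}$ never increases. While it is constant, the stretches between them influence each other only from right to left, by handing over shifted letters. Inside one stretch the color at the left end wins (Lemma~\ref{lem:mixing}).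

Two features of the example shape the general proof. First, the letter $b$ was not removed; the stable letter is the new symbol $\tau$. So all we need is a height function on the edges under which the relator closes up, and no generator has to have exponent sum zero (Example~\ref{ex:trefoil} treats $a^2b^{-3}$). Second, $\tilde r$ is a path in a graph with several vertices, and in general the construction has to be repeated for it. The induction must therefore be set up for graphs from the start.

\section{Graphs with one relator}\label{sec:graphs}

Graphs are finite and possibly disconnected. A graph $\Gamma$ has a vertex set $V$ and a set $E$ of oriented edges, with a fixed-point-free involution $e\mapsto e^{-1}$ and maps $\mathrm{o},\mathrm{t}:E\to V$ (origin and terminus) such that $\mathrm{o}(e^{-1})=\mathrm{t}(e)$. \emph{All sets of edges considered are closed under inversion.} Paths compose from left to right, there is an empty path $1_\alpha$ at each vertex $\alpha$, and paths with the same origin and the same terminus are \emph{parallel}. A path is \emph{reduced} if it has no factor $ee^{-1}$, and a closed path is \emph{cyclically reduced} if all its cyclic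 permutations are reduced. A \emph{$Y$-path} is a path whose edges lie in $Y\subseteq E$.

A \emph{pair} $(\Gamma,r)$ is a graph with a cyclically reduced closed path $r$ of length $|r|\ge1$; one may think of a graph with one $2$-cell attached along $r$. Since we shall rewrite paths that are not closed, we attach to the pair a groupoid, that is, a category in which every arrow is invertible. The groupoid $G=\pi(\Gamma,r)$ has object set $V$; its arrows are the classes $[p]$ of paths under the equivalence generated by inserting and deleting factors $ee^{-1}$ and $r$. A functor from $G$ to a groupoid (or to a group, a groupoid with one object) amounts to a map on vertices and edges that respects origins, termini and inverses and sends $r$ to an identity. A cyclic permutation of $r$ is a conjugate of $r$ and defines the same groupoid. We write $G(\alpha)$ for the group of arrows from $\alpha$ to $\alpha$, and $G_Y$ for the subgroupoid of the arrows represented by $Y$-paths; it contains all identities.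

The path $r$ \emph{involves} $e$ if $e$ or $e^{-1}$ occurs in $r$, and $Y\subseteq E$ is \emph{Magnus} if $r$ involves an edge not in $Y$. Subsets of Magnus sets are Magnus.

To apply group theory, identify all vertices. Choose an orientation $E^+$, that is, one edge from each pair $\{e,e^{-1}\}$, read paths as words over $(E^+)^{\pm1}=E$, and put $U=U(\Gamma,r)=\langle E^+;r\rangle$. This is a one-relator group with cyclically reduced relator, and $e\mapsto e$ defines a functor $\omega:G\to U$. Let $U_Y$ be the subgroup generated by $Y$. If $\Gamma$ has one vertex, then $G=U$.

\begin{lemma}[Freiheitssatz for graphs]\label{lem:frei}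
If $Y$ is Magnus, distinct reduced $Y$-paths represent distinct arrows of $G$.
\end{lemma}

\begin{proof}
Paths that are not parallel represent distinct arrows. Distinct parallel reduced $Y$-paths are distinct reduced words over $Y$. As $Y$ omits an edge $x^{\pm1}$ involved in $r$, these words are distinct in $U$ by the Freiheitssatz, so the arrows have distinct images under $\omega$.
\end{proof}

So if $Y$ is Magnus, each $g\in G_Y$ has a unique reduced $Y$-path. If $g$ is not an identity, the first edge of this path is called the \emph{first edge of $g$}. If $Y'\supseteq Y$ is also Magnus, the reduced $Y$-path of $g$ is its reduced $Y'$-path, so the first edge is the same for $Y$ and $Y'$.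

\begin{lemma}\label{lem:F}
Let $Y_1\cup Y_2$ be Magnus.
\begin{enumerate}
\item[(a)] $G_{Y_1}\cap G_{Y_2}=G_{Y_1\cap Y_2}$.
\item[(b)] If $g=g_1g_2$ with $g_i\in G_{Y_i}$, $g$ is not an identity, and the first edge of $g$ is not in $Y_1$, then $g\in G_{Y_2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The reduced $Y_1$-path and the reduced $Y_2$-path of an arrow in the intersection are both its reduced $(Y_1\cup Y_2)$-path, so they coincide.

(b) Let $p_i$ be the reduced $Y_i$-path of $g_i$, write $p_2=p_2'p_2''$ with $p_2'$ the longest prefix that is a $Y_1$-path, and let $p$ be the reduced form of the $Y_1$-path $p_1p_2'$. The path $pp_2''$ represents $g$, and it is reduced, because $p_2''$ is empty or begins with an edge outside $Y_1$. Its first edge is not in $Y_1$, so $p$ is empty and $g=[p_2'']\in G_{Y_2}$.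
\end{proof}

Identifying vertices allows products of arrows that are not composable in $G$. The next lemma says that such products create no new relations, so that membership in $G_Y$ can be tested in $U$. It will let us apply Britton's Lemma to a groupoid.

\begin{lemma}\label{lem:universal}
Let $(\Gamma,r)$ be a pair.
\begin{enumerate}
\item[(a)] If $h_1,\dots,h_m$ $(m\ge1)$ are non-identity arrows of $G$ with $\mathrm{t}(h_i)\ne\mathrm{o}(h_{i+1})$ for $1\le i<m$, then $\omega(h_1)\cdots\omega(h_m)\ne1$.
\item[(b)] Parallel arrows with the same image under $\omega$ are equal.
\item[(c)] If $Y\subseteq E$ and $\omega(h)\in U_Y$, then $h\in G_Y$.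
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In each component of $\Gamma$ choose a base vertex $*$ and arrows $\gamma_\alpha:*\to\alpha$ for its vertices $\alpha$. Let $W$ be the free product of the groups $G(*)$ and the free group on symbols $\xi_\alpha$ $(\alpha\in V)$. For $h:\alpha\to\beta$ put $\hat h=\gamma_\alpha h\gamma_\beta^{-1}\in G(*)$. Then $h\mapsto\xi_\alpha^{-1}\hat h\,\xi_\beta$ is a functor $G\to W$. It respects inverses of edges and kills $r$, so it is the composite of $\omega$ with a homomorphism $U\to W$. With $h_i:\alpha_i\to\beta_i$, the image of $\omega(h_1)\cdots\omega(h_m)$ in $W$ is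
\[
\xi_{\alpha_1}^{-1}\,\hat h_1\,\xi_{\beta_1}\xi_{\alpha_2}^{-1}\,\hat h_2\,\xi_{\beta_2}\cdots\xi_{\alpha_m}^{-1}\,\hat h_m\,\xi_{\beta_m}.
\]
Delete the $\hat h_i$ that are trivial. For such $i$ we have $\alpha_i\ne\beta_i$, since otherwise $h_i=\gamma_{\alpha_i}^{-1}\gamma_{\alpha_i}$ would be an identity. The $\xi$-words before, between and after the remaining $\hat h_i$ are non-empty, and their factors of length two are $\xi_{\beta_i}\xi_{\alpha_{i+1}}^{-1}$ with $\beta_i\ne\alpha_{i+1}$ or $\xi_{\alpha_i}^{-1}\xi_{\beta_i}$ with $\alpha_i\ne\beta_i$; so they are reduced. By the normal form theorem the product is not $1$.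

(b) If $\omega(h)=\omega(h')$ with $h,h'$ parallel, then $\omega(hh'^{-1})=1$, and $hh'^{-1}$ is an identity by (a) with $m=1$.

(c) Identities lie in $G_Y$, so let $h$ be a non-identity arrow; then $\omega(h)\ne1$. Write $\omega(h)=\omega(g_1)\cdots\omega(g_m)$ with $g_i\in G_Y$ and $m\geq1$ minimal. By minimality no $g_i$ is an identity and $\mathrm{t}(g_i)\ne\mathrm{o}(g_{i+1})$. In the relation $\omega(h)\omega(g_m^{-1})\cdots\omega(g_1^{-1})=1$ consecutive arrows $g_{i+1}^{-1},g_i^{-1}$ are not composable, so (a) forces $\mathrm{t}(h)=\mathrm{t}(g_m)$. Now $\omega(hg_m^{-1})\omega(g_{m-1}^{-1})\cdots\omega(g_1^{-1})=1$, and if $m\ge2$ then $\mathrm{t}(hg_m^{-1})=\mathrm{o}(g_m)\ne\mathrm{t}(g_{m-1})=\mathrm{o}(g_{m-1}^{-1})$. By (a) again, $hg_m^{-1}$ is an identity, and $h=g_m\in G_Y$.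
\end{proof}

\section{Left systems and how to mix them}\label{sec:left}

Let $(\Gamma,r)$ be a pair, $G=\pi(\Gamma,r)$, and $\pi:Z\to E$ a map from a finite set. A \emph{$Z$-path} is a non-empty word over $Z$ whose image under $\pi$ is a path, or an empty path at a vertex. We put $[w]=[\pi(w)]$.

\begin{definition}\label{def:left}
Let $P\subseteq C\subseteq E$ with $C$ Magnus. A \emph{left system} for $(\Gamma,r;P,C)$ consists of a finite set $Z$, a surjection $\pi:Z\to E$, and finitely many rules of two kinds:
\begin{itemize}
\item \emph{internal rules} $u\to v$, where $u,v$ are parallel $Z$-paths, $u$ is non-empty and $[u]=[v]$;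
\item \emph{marked rules} $\#u\to\#v$, where $u,v$ are $Z$-paths, $u$ is non-empty and $\mathrm{t}(u)=\mathrm{t}(v)$, each given with a chosen $P$-path $p$ (possibly empty) from $\mathrm{o}(u)$ to $\mathrm{o}(v)$ such that $[u]=[p][v]$.
\end{itemize}
Internal rules apply anywhere in $w$ or $\#w$, and marked rules apply only at the beginning of $\#w$. We require:
\begin{enumerate}
\item[(N0)] there is no infinite chain of rule applications to marked paths $\#w$;
\item[(N1)] if $w$ is non-empty and irreducible under the internal rules, then $[w]$ is not an identity;
\item[(N2)] if $w$ is non-empty, $\#w$ is irreducible and $[w]\in G_C$, then the first edge of $[w]$ is not in $P$.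
\end{enumerate}
\end{definition}

Condition (N0) also excludes infinite chains of unmarked paths, since these can be marked. In (N2) the first edge is defined because $C$ is Magnus and $[w]$ is not an identity by (N1). The following consequence is what detects pinches.

\begin{lemma}\label{lem:notinP}
In a left system for $(\Gamma,r;P,C)$, if $w$ is non-empty and $\#w$ is irreducible, then $[w]\notin G_P$.
\end{lemma}

\begin{proof}
If $[w]\in G_P\subseteq G_C$, the reduced $C$-path of the non-identity arrow $[w]$ is a $P$-path, so its first edge is in $P$, contrary to (N2).
\end{proof}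

For $C=P$ condition (N2) says no more than this lemma. The larger set $C$ is there to make the induction close up; Step 2 in Section~\ref{sub:N2} is the place where it is needed.

\begin{proposition}\label{prop:left}
For every pair $(\Gamma,r)$ and all $P\subseteq C\subseteq E$ with $C$ Magnus there is a left system for $(\Gamma,r;P,C)$.
\end{proposition}

Both the proof and the applications of the proposition run several left systems for the same pair side by side, on disjoint alphabets. A word may then contain letters of many colors. We let each letter recolor its right neighbor, and we let a prescribed color $m$ enter at the left end. Termination is not obvious, because rules may lengthen words, and a stretch of one color may keep working while it is being absorbed from the left.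

\begin{lemma}[mixing]\label{lem:mixing}
Let $(Z_c,\pi_c)$, $c\in K$, be finitely many left systems for the same pair $(\Gamma,r)$, with various $P_c\subseteq C_c$. Put $Z=\bigsqcup_cZ_c$ with the induced map $\pi:Z\to E$, choose sections $\sigma_c:E\to Z_c$ of $\pi_c$, and fix $m\in K$. There is no infinite sequence of the following moves on $Z$-paths $w$:
\begin{enumerate}
\item[(M1)] apply an internal rule of some system $c$ to a factor in $Z_c^*$;
\item[(M2)] replace a factor $zz'$ with $z\in Z_c$, $z'\notin Z_c$ by $z\,\sigma_c(\pi z')$;
\item[(M3)] if the first letter $z$ of $w$ is not in $Z_m$, replace it by $\sigma_m(\pi z)$;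
\item[(M4)] apply a marked rule of system $m$ at the beginning of $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
Call a $Z$-path \emph{tame} if no infinite sequence of moves (M1), (M2) starts at it.

\medskip\noindent\emph{Claim. Let $c\in K$ and let $LR$ be a $Z$-path with $L\in Z_c^*$ (possibly empty) and $R$ tame. Then $LR$ is tame, and if $c=m$, no infinite sequence of moves \textup{(M1)--(M4)} starts at $LR$.}

\medskip
Suppose that an infinite sequence of the moves in question starts at $LR$. We follow it, keeping a factorization $L_iR_i$ of the current path with $L_i\in Z_c^*$, and a word $D_i$ that records the letters which $R$ has lost, frozen as they were when they left. We start with $L_0=L$, $R_0=R$ and $D_0$ empty. Each move is of one of three types.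

\emph{Type 1: a move \textup{(M1)} or \textup{(M2)} whose factor lies in $R_i$.} Apply it to $R_i$.

\emph{Type 2: a move \textup{(M1)} whose factor meets $L_i$, or a move \textup{(M4)}.} The left-hand side lies in $Z_c^*$: for (M1) because it has one color and contains a letter of $L_i$, for (M4) because $c=m$. Its letters in $R_i$ form a prefix of $R_i$. Remove this prefix from $R_i$ and append it both to $L_i$ and to $D_i$. The move is now an application of a rule of system $c$ to the marked left part.

\emph{Type 3: a move \textup{(M2)} whose factor meets $L_i$, or a move \textup{(M3)}.} The recolored letter $z'$ is not in $Z_c$, so it is the first letter of $R_i$ (for (M3), $L_i$ is empty). Remove $z'$ from $R_i$, append $z'$ to $D_i$ and $\sigma_c(\pi z')$ to $L_i$.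

Consider the $Z$-paths $D_iR_i$, starting from $D_0R_0=R$. Types 2 and 3 do not change $D_iR_i$. A move of type 1 is a move (M1) or (M2) on $D_iR_i$, as these moves do not depend on the context. Since $R$ is tame, there are finitely many moves of type 1. After the last one, $R_i$ can only lose letters, so it is eventually constant. From then on all moves are of type 2 and form an infinite chain for system $c$ on the paths $\#L_i$, contrary to (N0). This proves the claim.

Empty paths are tame, since left-hand sides are non-empty. By induction on the length, the claim with $L$ the first letter shows that all $Z$-paths are tame. The claim with $L$ empty and $c=m$ then gives the lemma.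
\end{proof}

When a marker is a stable letter in the middle of a word, a marked rule also passes letters to the left of the marker. This does no harm.

\begin{lemma}[slots]\label{lem:slots}
In the setting of Lemma~\ref{lem:mixing}, fix $N\ge0$ and $m_0,\dots,m_N\in K$. A \emph{step} on a tuple $(S_0,\dots,S_N)$ of $Z$-paths applies, for one index $i$, a move \textup{(M1)--(M4)} with $m=m_i$ to $S_i$ and, if $i\ge1$, possibly extends $S_{i-1}$ on the right to a longer $Z$-path. There is no infinite sequence of steps.
\end{lemma}

\begin{proof}
The path $S_N$ changes only by its own moves, so it has finitely many by Lemma~\ref{lem:mixing}. After the last move of $S_{i+1}$, the path $S_i$ changes only by its own moves, so it has finitely many. Downward induction on $i$ shows that the sequence is finite.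
\end{proof}

\section{From left systems to the theorems}\label{sec:theorems}

Let $\Gamma$ be the graph with one vertex and loops $x_1^{\pm1},\dots,x_n^{\pm1}$. For a non-empty cyclically reduced word $r$ we have $\pi(\Gamma,r)=\langle X;r\rangle=G$; every word over an alphabet $Z$ with $\pi:Z\to E=X^{\pm1}$ is a $Z$-path; and $C\subseteq X$ is Magnus exactly when $C^{\pm1}\subseteq E$ is.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Replacing $r$ by a conjugate and reducing freely, we may assume that $r$ is cyclically reduced. If $r$ is empty, the group is free, and the rules $x_i^{\varepsilon}x_i^{-\varepsilon}\to\lambda$ satisfy the hypotheses of Lemma~\ref{lem:criterion}. Otherwise take a left system for $(\Gamma,r;\varnothing,\varnothing)$. Its internal rules hold in $G$, they are noetherian by (N0), and no non-empty irreducible word represents $1$ by (N1). As $\pi$ is surjective, every element of $G$ is represented. Lemma~\ref{lem:criterion} applies.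
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:relative}]
Take a left system for $(\Gamma,r;P^{\pm1},C^{\pm1})$. Part (i) is (N0), and (ii) follows from Lemma~\ref{lem:criterion} as in the previous proof. For (iii), each coset $\langle P\rangle g$ with $g\in\langle C\rangle$ contains an element whose reduced word does not begin with a letter of $P^{\pm1}$: delete the longest prefix over $P^{\pm1}$ from the reduced word of $g$. It contains only one: if $g_1=pg_2$ are two such elements with $p\in\langle P\rangle$, then the reduced words of $p$ and $g_2$ concatenate to the reduced word of $g_1$, which forces $p=1$. All rules preserve the coset $\langle P\rangle w$. If $w\in\langle C\rangle$ and $\#w'$ is an irreducible descendant of $\#w$, then $w'\in\langle P\rangle w\subseteq\langle C\rangle$, and by (N2) either $w'$ is empty or the reduced word of its element does not begin with a letter of $P^{\pm1}$. This is (iii). If $w\in\langle P\rangle$, the distinguished element of the coset is $1$, so $w'$ is empty by (N1) and $\#w\to^*\#$. Conversely, $\#w\to^*\#$ gives $\langle P\rangle w=\langle P\rangle$.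
\end{proof}

The next proof carries out the plan from the beginning of Section~\ref{sec:idea}, and it is the model for the inductive step in Section~\ref{sec:step}.

\begin{proof}[Proof of Theorem~\ref{thm:hnn}]
For $q=0$ this is Theorem~\ref{thm:main}, so let $q\ge1$. For each $\kappa$ choose left systems for $(\Gamma,r)$: one of color $\kappa^-$ for $(P_\kappa^{\pm1},P_\kappa^{\pm1})$ and one of color $\kappa^+$ for $(Q_\kappa^{\pm1},Q_\kappa^{\pm1})$. Let $Z,\pi,\sigma_c$ be as in Lemma~\ref{lem:mixing}. For $g\in G$ fix a word $\ell(g)$ over $Z$ representing $g$. Say that $s_\kappa^{-1}$ \emph{calls for} the color $\kappa^-$ and $s_\kappa$ for $\kappa^+$. The alphabet is $Z\cup\{s_\kappa^{\pm1}\}$, and the rules are: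
\begin{enumerate}
\item[(H1)] all internal rules of the chosen systems;
\item[(H2)] $zz'\to z\,\sigma_c(\pi z')$ for $z\in Z_c$, $z'\in Z\setminus Z_c$, and $s_\kappa^{\varepsilon}z'\to s_\kappa^{\varepsilon}\sigma_c(\pi z')$ for $z'\in Z\setminus Z_c$, where $s_\kappa^{\varepsilon}$ calls for $c$;
\item[(H3)] for each marked rule $\#u\to\#v$ with chosen path $p$: $s_\kappa^{-1}u\to\ell(\theta_\kappa[p])\,s_\kappa^{-1}v$ if its color is $\kappa^-$, and $s_\kappa u\to\ell(\theta_\kappa^{-1}[p])\,s_\kappa v$ if its color is $\kappa^+$;
\item[(H4)] $s_\kappa s_\kappa^{-1}\to\lambda$ and $s_\kappa^{-1}s_\kappa\to\lambda$.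
\end{enumerate}
There are finitely many rules. They hold in $G^*$; for (H3), $s_\kappa^{-1}[p]=\theta_\kappa([p])s_\kappa^{-1}$ if $[p]\in\langle P_\kappa\rangle$, and $s_\kappa[p]=\theta_\kappa^{-1}([p])s_\kappa$ if $[p]\in\langle Q_\kappa\rangle$. Every element of $G^*$ is represented by a word. We check the two conditions of Lemma~\ref{lem:criterion}.

\emph{Termination.} Rule (H4) lowers the number of letters $s_\kappa^{\pm1}$, and the other rules do not change the sequence of these letters. So in a tail of an infinite chain the words have the form $S_0s_{\kappa_1}^{\varepsilon_1}S_1\cdots s_{\kappa_N}^{\varepsilon_N}S_N$ with $S_i\in Z^*$ and fixed $s$-letters, and (H4) is not used. Let $m_i$ be the color called for by $s_{\kappa_i}^{\varepsilon_i}$, and let $m_0$ be arbitrary. Then (H1) is a move (M1), (H2) is a move (M2) or (M3), and (H3) is a move (M4) on $S_i$ that extends $S_{i-1}$. This contradicts Lemma~\ref{lem:slots}.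

\emph{Irreducible words.} Let $w=h_0s_{\kappa_1}^{\varepsilon_1}h_1\cdots s_{\kappa_N}^{\varepsilon_N}h_N$ with $h_l\in Z^*$ be non-empty and irreducible. By (H2) each $h_l$ has a single color. If $N=0$, then $w=h_0\ne1$ in $G\subseteq G^*$ by (N1). Let $N\ge1$ and suppose $w=1$ in $G^*$. By Britton's Lemma there is a pinch $s_\kappa^{-1}h_ls_\kappa$ with $h_l\in\langle P_\kappa\rangle$ or $s_\kappa h_ls_\kappa^{-1}$ with $h_l\in\langle Q_\kappa\rangle$. The word $h_l$ is non-empty by (H4). By (H2) it has color $\kappa^-$ in the first case and $\kappa^+$ in the second, and by (H1) and (H3) $\#h_l$ is irreducible in the system of that color. This contradicts Lemma~\ref{lem:notinP}.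
\end{proof}

\section{The induction and its base}\label{sec:base}

We prove Proposition~\ref{prop:left} by induction on
\[
d(\Gamma,r)=|r|-\#\{\text{vertices visited by }r\}\ \ge0 ,
\]
which counts how often $r$ returns to a vertex already visited before it closes up. Lifting $r$ to a cover keeps $|r|$ and can only separate such visits.

Let $\Gamma_r$ be the \emph{support} of $r$, the connected subgraph formed by the vertices $V_r$ and edges $E_r$ that $r$ visits or involves. Its first Betti number $\beta=|E_r|/2-|V_r|+1$ is the number of pairs $\{e,e^{-1}\}$ outside a spanning tree. At each vertex it visits, the cyclic path $r$ arrives along an edge $e$ and leaves along an edge $e'\ne e^{-1}$, so at least two edges of $\Gamma_r$, namely $e^{-1}$ and $e'$, originate there. Hence $|E_r|\ge2|V_r|$ and $\beta\ge1$. If $\beta=1$, exactly two edges originate at each vertex, so $\Gamma_r$ is a cycle, and $r$, which never turns back, runs $k\ge1$ times around it in one direction. As $C$ is Magnus and closed under inversion, some edge $x\notin C$ occurs in $r$, and a cyclic permutation of $r$ is $(xy)^k$, where $y$ is the rest of the cycle. The following lemma settles this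 case, whatever the value of $d$. All torsion enters here, through $k\geq2$.

\begin{lemma}\label{lem:base}
Let $P\subseteq C\subseteq E$. Suppose that a cyclic permutation of $r$ has the form $(xy)^k$ with $k\ge1$, where $x\notin C$ is an edge and the path $y$ (possibly empty) does not involve $x$. Then $Z=E$, $\pi=\mathrm{id}$ and the rules
\[
x^{-1}\to y(xy)^{k-1},\qquad (xy)^{k-1}x\to y^{-1},\qquad ee^{-1}\to1_{\mathrm{o}(e)}\ (e\ne x^{\pm1}),\qquad \#e\to\#1_{\mathrm{t}(e)}\ (e\in P),
\]
with chosen path $e$ for the last rule, form a left system for $(\Gamma,r;P,C)$.
\end{lemma}

\begin{proof}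
The first two rules hold because $x\cdot y(xy)^{k-1}$ and $(xy)^{k-1}x\cdot y$ are both equal to $(xy)^k$. Every application of a rule decreases the triple (number of letters $x^{-1}$, number of letters $x$, length) lexicographically: the first rule lowers the first entry, the second rule keeps the first and lowers the second, and the others keep both, since $x^{\pm1}\notin P$, and lower the length. This is (N0).

Let $Y=E\setminus\{x^{\pm1}\}$, a Magnus set containing $C$, and choose the orientation with $x\in E^+$. Since $y$ is a word over $Y$, replacing $x$ by $c=xy$ is a change of basis of the free group on $E^+$. So $U=F*\langle c;c^k\rangle$, where $F=U_Y$ is free on $E^+\setminus\{x\}$.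

Let $w$ be non-empty and irreducible under the internal rules. It contains no $x^{-1}$, so $w=g_0xg_1x\cdots xg_m$ with reduced $Y$-paths $g_i$, and
\[
\omega[w]=g_0\,c\,(y^{-1}g_1)\,c\cdots c\,(y^{-1}g_m).
\]
We claim that $\omega[w]\notin F$ if $m\ge1$. The words $y$ and $g_i$ are reduced, so $y^{-1}g_i=1$ in $F$ if and only if $g_i=y$. A maximal run of $j$ letters $c$ separated by such trivial terms comes from a factor $(xy)^{j-1}x$ of $w$, and $1\le j<k$ because $(xy)^{k-1}x$ is not a factor of $w$. (For $k=1$ this forces $m=0$.) Thus $g_0^{-1}\,\omega[w]\,(y^{-1}g_m)^{-1}=c^{j_1}f_1c^{j_2}\cdots f_{l-1}c^{j_l}$ with $l\ge1$, $1\le j_i<k$ and $1\ne f_i\in F$. If this were an element $f\in F$, then $f^{-1}c^{j_1}f_1\cdots c^{j_l}=1$ would contradict the normal form theorem. This proves the claim.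

So $[w]$ is not an identity if $m\ge1$. If $m=0$, then $w$ is a non-empty reduced $Y$-path, and $[w]$ is not an identity by Lemma~\ref{lem:frei}. This is (N1). If $[w]\in G_C$, then $\omega[w]\in F$, so $m=0$ and $w$ is the reduced $Y$-path of $[w]$. The first edge of $[w]$ is then the first letter of $w$, and it is not in $P$ if $\#w$ is irreducible. This is (N2).
\end{proof}

The rules $(\downarrow)$ and $(\uparrow)$ of Section~\ref{sec:idea} come from this lemma for $(\Gamma',\tilde r)$ with $k=1$: take $x=a_1$ and $P=C=\{a_0^{\pm1}\}$, respectively $x=a_0^{-1}$ and $P=C=\{a_1^{\pm1}\}$.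

It remains to treat $\beta\ge2$, assuming the proposition for all pairs with smaller $d$ and all choices of the two edge sets. From now on $(\Gamma,r)$ is a pair with $\beta\ge2$, and $P\subseteq C\subseteq E$ with $C$ Magnus are fixed.

\section{Lifting to an infinite cyclic cover}\label{sec:cover}

\subsection{The lifted pair}\label{sub:lift}

A \emph{height function} is a map $\varphi:E\to\mathbb{Z}$ with $\varphi(e^{-1})=-\varphi(e)$, extended additively to paths. We need one that vanishes outside $\Gamma_r$, has $\varphi(r)=0$, and is non-zero on some closed path of $\Gamma_r$. Here $\beta\ge2$ is used. Choose a spanning tree of $\Gamma_r$ and edges $e_1,e_2$ of $\Gamma_r$ outside it with $e_2\ne e_1^{\pm1}$. Let $n_1,n_2$ be their exponent sums in $r$, and choose integers $(\mu_1,\mu_2)\ne(0,0)$ with $\mu_1n_1+\mu_2n_2=0$. Put $\varphi(e_i^{\pm1})=\pm\mu_i$ and $\varphi=0$ on all other edges. If $\mu_i\ne0$, closing $e_i$ up through the tree gives a closed path of height $\mu_i\neq0$. For $\beta=1$ no such $\varphi$ exists, as $\varphi(r)=k\varphi(xy)$.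

The infinite cyclic cover defined by $\varphi$ has vertices $(\alpha,i)$ and edges $(e,i)$ from $(\mathrm{o}(e),i)$ to $(\mathrm{t}(e),i+\varphi(e))$, for $i\in\mathbb{Z}$, with $(e,i)^{-1}=(e^{-1},i+\varphi(e))$. Let $\rho$ be the projection that forgets the height $i$. An edge of the cover is determined by its projection and its origin, so a path in the cover is reduced if and only if its projection is. As $\varphi(r)=0$, the lift $\tilde r$ of $r$ starting at height $0$ is closed, and it is cyclically reduced.

We cut out a finite subgraph. For $e$ involved in $r$, let $I_e$ be the smallest interval of integers containing all $i$ such that $\tilde r$ involves $(e,i)$; for the other edges, on which $\varphi$ vanishes, let $I_e=\{0\}$. In both cases $I_e\neq\varnothing$ and $I_{e^{-1}}=I_e+\varphi(e)$. For a vertex $\alpha$ let $I_\alpha$ be the smallest interval containing all $I_e$ with $\mathrm{o}(e)=\alpha$, and $I_\alpha=\{0\}$ if $\alpha$ is isolated. Let $\Gamma'$ have vertices $V'=\{(\alpha,i):i\in I_\alpha\}$ and edges $E'=\{(e,i):i\in I_e\}$. The set $E'$ is closed under inversion, and the origins, hence also the termini, of its edges lie in $V'$. So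 $\Gamma'$ is a finite graph containing $\tilde r$, the map $\rho:E'\to E$ is onto, and $(\Gamma',\tilde r)$ is a pair. Let $H=\pi(\Gamma',\tilde r)$. The projection induces a functor $\rho:H\to G$.

\begin{lemma}\label{lem:d}
$d(\Gamma',\tilde r)<d(\Gamma,r)$.
\end{lemma}

\begin{proof}
The lengths agree, and $\rho$ maps the vertices visited by $\tilde r$ onto those visited by $r$. If this map were injective, each vertex $\alpha$ of $\Gamma_r$ would be visited at a single height $\iota(\alpha)$. Each edge $e$ of $\Gamma_r$ has a lift involved in $\tilde r$, so $\varphi(e)=\iota(\mathrm{t}(e))-\iota(\mathrm{o}(e))$, and $\varphi$ would vanish on all closed paths of $\Gamma_r$.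
\end{proof}

Let $A$ be the set of edges of $\Gamma'$ that can be shifted up and $B$ the set of those that can be shifted down:
\[
A=\{(e,i)\in E':i+1\in I_e\},\qquad B=\{(e,i)\in E':i-1\in I_e\}.
\]
Both are closed under inversion because $I_{e^{-1}}=I_e+\varphi(e)$. The shift $\theta:A\to B$, $(e,i)\mapsto(e,i+1)$, is a bijection that commutes with inversion and raises origins and termini by one. For $Y\subseteq E$ put $M_Y=\{(e,i)\in E':e\in Y\}$.

\begin{lemma}\label{lem:magnus}
The sets $A\cup M_C$ and $B\cup M_C$ are Magnus in $(\Gamma',\tilde r)$.
\end{lemma}

\begin{proof}
Let $x\notin C$ be involved in $r$. Since $I_x$ is the smallest interval with its property, $\tilde r$ involves $(x,\max I_x)\notin A\cup M_C$ and $(x,\min I_x)\notin B\cup M_C$.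
\end{proof}

This is where the hypothesis on $C$ is passed on to the next level: the same edge $x$ witnesses that $A$ and $M_C$ are Magnus, and so their union is.

\begin{example}\label{ex:trefoil}
Let $\Gamma$ have one vertex and loops $a,b$, and let $r=a^2b^{-3}$. Neither generator has exponent sum zero, but $\varphi(a)=3$, $\varphi(b)=2$ gives $\varphi(r)=0$, and
\[
\tilde r=(a,0)(a,3)(b,4)^{-1}(b,2)^{-1}(b,0)^{-1}
\]
visits the heights $0,3,6,4,2$. So $I_a=\{0,\dots,3\}$, $I_b=\{0,\dots,4\}$, and $d$ drops from $4$ to $0$; see Figure~\ref{fig:trefoil}. The edges $(a,1)$ and $(a,2)$ are not involved in $\tilde r$. They are included so that $(a,0)$ and $(a,3)$, which represent the same generator, are linked by shifts of one step.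
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4]
\foreach \x in {0,1,2,3,4,5,6} \node[circle,draw,inner sep=1.5pt] (v\x) at (\x,0) {\small $\x$};
\foreach \x/\y in {0/1,1/2,2/3,3/4,4/5,5/6} \draw[->,dashed] (v\x) -- (v\y);
\foreach \x/\y in {0/3,3/6} \draw[->,very thick] (v\x) to[bend left=50] (v\y);
\foreach \x/\y in {1/4,2/5} \draw[->] (v\x) to[bend left=50] (v\y);
\foreach \x/\y in {0/2,2/4,4/6} \draw[->,very thick] (v\x) to[bend right=50] (v\y);
\foreach \x/\y in {1/3,3/5} \draw[->] (v\x) to[bend right=50] (v\y);
\end{tikzpicture}
\caption{The graph $\Gamma'$ for the relator $a^2b^{-3}$ with heights $\varphi(a)=3$, $\varphi(b)=2$. Upper arcs are the lifts $(a,i)$ from $i$ to $i+3$, lower arcs the lifts $(b,i)$ from $i$ to $i+2$. The thick arcs form the lifted relator, a simple closed path. The set $A$ omits the rightmost upper and lower arcs, and $B$ omits the leftmost ones. The dashed arrows $\tau$ are not edges of $\Gamma'$; they are adjoined to form the groupoid $\hat G$.}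
\label{fig:trefoil}
\end{figure}

\subsection{Recovering $G$ from $H$}\label{sub:hat}

To pass from $H$ back to $G$ one has to identify the lifts of each vertex and of each edge. We join them by new arrows instead. This gives a groupoid that carries the same information as $G$ and has the form of an HNN extension of $H$.

Let $\hat G$ be the groupoid with object set $V'$, generated by the edges of $\Gamma'$ and by arrows $\tau_{\alpha,i}:(\alpha,i)\to(\alpha,i+1)$ for $i,i+1\in I_\alpha$, subject to $\tilde r=1$ and
\[
(e,i)\,\tau=\tau\,(e,i+1)\qquad\text{for }(e,i)\in A .
\]
Subscripts of $\tau$ are omitted when origin or terminus determine them. For $j,k\in I_\alpha$ let $\tau_\alpha(j,k)=\tau^{k-j}$ be the $\tau$-path from $(\alpha,j)$ to $(\alpha,k)$; it exists because $I_\alpha$ is an interval, and $\tau_\alpha(j,k)\tau_\alpha(k,l)=\tau_\alpha(j,l)$. Let $\Phi:\hat G\to G$ be the functor that agrees with $\rho$ on $\Gamma'$ and sends each $\tau$ to an identity.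

\begin{lemma}\label{lem:faithful}
Parallel arrows $g,g'$ of $\hat G$ with $\Phi(g)=\Phi(g')$ are equal.
\end{lemma}

\begin{proof}
Choose $n_\alpha\in I_\alpha$ for each $\alpha\in V$. For an edge $e$ from $\alpha$ to $\alpha'$ and $i\in I_e$ put
\[
\Psi(e)=\tau_\alpha(n_\alpha,i)\,(e,i)\,\tau_{\alpha'}(i+\varphi(e),n_{\alpha'}).
\]
If $i,i+1\in I_e$, the relation $(e,i)=\tau\,(e,i+1)\,\tau^{-1}$ shows that $i$ and $i+1$ give the same arrow. As $I_e$ is an interval, $\Psi(e)$ does not depend on $i$. Using the height $i+\varphi(e)$ for $e^{-1}$ gives $\Psi(e^{-1})=\Psi(e)^{-1}$. Compute $\Psi(r)$ with the heights that occur along $\tilde r$: the inner $\tau$-paths cancel, and $\Psi(r)=\tau_\alpha(n_\alpha,0)\,\tilde r\,\tau_\alpha(0,n_\alpha)$ with $\alpha=\mathrm{o}(r)$, an identity. So $\Psi$ is a functor $G\to\hat G$ with $\alpha\mapsto(\alpha,n_\alpha)$. For every $g:(\alpha,i)\to(\alpha',k)$ in $\hat G$ we have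
\[
\Psi\Phi(g)=\tau_\alpha(n_\alpha,i)\,g\,\tau_{\alpha'}(k,n_{\alpha'}),
\]
because both sides are functorial in $g$ and they agree on generators: for $g=(e,i)$ this is the definition of $\Psi(e)$, and for $g=\tau_{\alpha,i}$ both sides are the identity at $(\alpha,n_\alpha)$. Hence $g$ is determined by $\Phi(g)$ and its endpoints.
\end{proof}

\subsection{Britton's Lemma for $\hat G$}\label{sub:britton}

Let $U'=U(\Gamma',\tilde r)$ and $\omega':H\to U'$ be as in Section~\ref{sec:graphs}. Since $A$ and $B$ are Magnus, the Freiheitssatz shows that $U'_A$ and $U'_B$ are free on orientations of $A$ and $B$. So $\theta$ extends to an isomorphism $U'_A\to U'_B$, and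
\[
T=\langle U',s\mid s^{-1}gs=\theta(g)\ \ (g\in U'_A)\rangle
\]
is an HNN extension. The functor $\omega'$ extends to a functor $\Theta:\hat G\to T$ with $\tau_{\alpha,i}\mapsto s$. Arrows of $H$ that become equal in $\hat G$ are parallel and have the same image in $U'\subseteq T$, so they are equal by Lemma~\ref{lem:universal}(b). We regard $H$ as a subgroupoid of $\hat G$.

An \emph{expression} is a composable product $h_0\tau^{\varepsilon_1}h_1\cdots\tau^{\varepsilon_N}h_N$ with $h_l\in H$ (identities allowed) and $\varepsilon_l=\pm1$. A \emph{pinch} is a factor $\tau^{-1}h_l\tau$ with $h_l\in H_A$ or $\tau h_l\tau^{-1}$ with $h_l\in H_B$, and an expression without pinches is \emph{reduced}. Three remarks will be used.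
\begin{enumerate}
\item[(E1)] \emph{A reduced expression with $N\ge1$ is not an identity.} By Lemma~\ref{lem:universal}(c), $\omega'(h_l)\in U'_A$ implies $h_l\in H_A$, and $\omega'(h_l)\in U'_B$ implies $h_l\in H_B$. So the image under $\Theta$ has no pinch, and it is not $1$ by Britton's Lemma.
\item[(E2)] \emph{A pinch $\tau^{-1}h\tau$ equals the arrow of $H$ represented by the shift of the reduced $A$-path of $h$.} If the path is $a_1\cdots a_l$ with $l\ge1$, then $\tau^{-1}h\tau=(\tau^{-1}a_1\tau)\cdots(\tau^{-1}a_l\tau)=\theta(a_1)\cdots\theta(a_l)$, where the intermediate arrows $\tau$ exist because the endpoints of $\theta(a_i)$ lie in $V'$. If the path is empty, $\tau^{-1}\tau$ is an identity. In the same way a pinch $\tau h\tau^{-1}$ is represented by the reduced $B$-path of $h$ shifted down.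
\item[(E3)] \emph{The inverse of a reduced expression is reduced, and reducedness does not depend on $h_0$ and $h_N$.}
\end{enumerate}

\begin{lemma}\label{lem:britton}
Let $h_0\tau^{\varepsilon_1}\cdots\tau^{\varepsilon_N}h_N$ and $g_0\tau^{\delta_1}\cdots\tau^{\delta_M}g_M$ be reduced expressions that are equal in $\hat G$. Then $N=M$. If $N=0$, then $h_0=g_0$ in $H$. If $N\ge1$, then $\varepsilon_N=\delta_N$, and $h_Ng_N^{-1}$ lies in $H_B$ if $\varepsilon_N=1$ and in $H_A$ if $\varepsilon_N=-1$.
\end{lemma}

\begin{proof}
We use induction on $N+M$. The case $N=M=0$ holds because $H\subseteq\hat G$. If $N+M\ge1$, the expression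
\[
h_0\tau^{\varepsilon_1}\cdots\tau^{\varepsilon_N}\,(h_Ng_M^{-1})\,\tau^{-\delta_M}\cdots\tau^{-\delta_1}g_0^{-1}
\]
is an identity, so it has a pinch by (E1). By (E3) the pinch can only be at $h_Ng_M^{-1}$. Hence $N,M\ge1$, $\varepsilon_N=\delta_M$, and $h_Ng_M^{-1}$ lies in the stated subgroupoid. By (E2) the pinch equals some $h'\in H$, so $h_0\cdots\tau^{\varepsilon_{N-1}}(h_{N-1}h')=g_0\cdots\tau^{\delta_{M-1}}g_{M-1}$. Both sides are reduced by (E3), and induction gives $N-1=M-1$.
\end{proof}

\section{The inductive step}\label{sec:step}

\subsection{The rules}\label{sub:rules}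

By Lemmas~\ref{lem:d} and~\ref{lem:magnus} and the induction hypothesis there are left systems for $(\Gamma',\tilde r)$ in three colors:
\[
\uparrow\ \text{ for }(B,\;B\cup M_C),\qquad \downarrow\ \text{ for }(A,\;A\cup M_C),\qquad \circ\ \text{ for }(M_P,\;M_C).
\]
The first serves after $\tau$, the second after $\tau^{-1}$, and the third after the marker $\#$. Let $Z=Z_\uparrow\sqcup Z_\downarrow\sqcup Z_\circ$ with the given map $\pi':Z\to E'$, choose sections $\sigma_c:E'\to Z_c$, and let $\pi=\rho\pi':Z\to E$, which is onto. We call $Z$-paths with respect to $\pi$ \emph{$\Gamma$-paths}, and $Z$-paths with respect to $\pi'$ \emph{$\Gamma'$-paths}. Letters have their origin and terminus in $V'$. If $zz'$ is a $\Gamma$-path, then $\mathrm{t}(z)=(\alpha,j)$ and $\mathrm{o}(z')=(\alpha,k)$ for some $\alpha$, and the adjacency is \emph{level}, an \emph{up-jump} or a \emph{down-jump} according as $k=j$, $k>j$ or $k<j$. A non-empty $\Gamma$-path is a $\Gamma'$-path if and only if all its adjacencies are level.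

For a $B$-path $p$ let $p^-$ be $p$ shifted down by one, and for an $A$-path $p$ let $p^+$ be $p$ shifted up by one. These are paths in $\Gamma'$ if $p$ is non-empty; if $p$ is empty, they are read as the empty word. Apply $\sigma_\circ$ to them letter by letter. The rules are:
\begin{enumerate}
\item[(R1)] all internal rules of the three systems;
\item[(R2)] $zz'\to z\,\sigma_c(\pi'z')$ for each $\Gamma$-path $zz'$ with $z'\notin Z_c$, where $c$ is the color of $z$ if $zz'$ is level, $c={\uparrow}$ for an up-jump, and $c={\downarrow}$ for a down-jump;
\item[(R3)] $zu\to z\,\sigma_\circ(p^-)\,v$ for each marked rule $\#u\to\#v$ of color $\uparrow$ with chosen $B$-path $p$ and each letter $z$ with an up-jump to the first letter of $u$; and $zu\to z\,\sigma_\circ(p^+)\,v$ for each marked rule of color $\downarrow$ with chosen $A$-path $p$ and each letter $z$ with a down-jump to the first letter of $u$;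
\item[(R4)] $\#z\to\#\sigma_\circ(\pi'z)$ for $z\notin Z_\circ$, with empty chosen path, and all marked rules of color $\circ$, with the projection $\rho(p)$ of the chosen $M_P$-path $p$ as chosen $P$-path.
\end{enumerate}
Rules (R1)--(R3) are internal and (R4) are marked; there are finitely many. They have the form required in Definition~\ref{def:left} for $(\Gamma,r;P,C)$: the functor $\rho:H\to G$ turns the equations $[u]=[v]$ and $[u]=[p][v]$ in $H$ into equations in $G$, recoloring does not change $\pi$, and $\rho(p^\pm)=\rho(p)$. It remains to verify (N0), (N1), (N2).

\subsection{Termination}\label{sub:N0}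

Unlike in the proof of Theorem~\ref{thm:hnn}, the stable letters are not written, so we first make them visible. Call a word in the letters of $Z$ and the arrows $\tau^{\pm1}$ \emph{composable} if each symbol ends at the vertex of $V'$ where the next begins. For a non-empty $\Gamma$-path $w$, insert $\tau^{k-j}$ between consecutive letters whenever the first ends at height $j$ and the second starts at height $k$. The result is a composable word
\[
\hat w=S_0\tau^{\varepsilon_1}S_1\cdots\tau^{\varepsilon_N}S_N ,\qquad \varepsilon_i=\pm1,
\]
whose \emph{slots} $S_i$ are possibly empty $\Gamma'$-paths, with $S_0$ and $S_N$ non-empty. Write $N=N(w)$. If $w^*$ is any composable word that becomes $w$ when the $\tau^{\pm1}$ are deleted, then between two consecutive letters of $Z$ it has a $\tau$-word from height $j$ to height $k$, which has at least $|k-j|$ symbols, and exactly that many only if it is $\tau^{k-j}$. So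
\begin{equation}\label{eq:tidy}
\text{$w^*$ has at least $N(w)$ symbols $\tau^{\pm1}$, with equality only if $w^*=\hat w$.}
\end{equation}

Consider one application of a rule, $\#w\to\#w'$. We describe a composable word $w^*$ with the same symbols $\tau^{\varepsilon_1},\dots,\tau^{\varepsilon_N}$ as $\hat w$ that becomes $w'$ on deleting them, and we identify the change with a step of Lemma~\ref{lem:slots} for the pair $(\Gamma',\tilde r)$ and the colors $m_0=\circ$, $m_i={\uparrow}$ if $\varepsilon_i=1$, $m_i={\downarrow}$ if $\varepsilon_i=-1$. Note that if $S_i$ is non-empty and $i\ge1$, the first letter of $S_i$ is reached by a jump whose $\tau$-word has a single sign and ends with $\tau^{\varepsilon_i}$; so it is an up-jump if $\varepsilon_i=1$ and a down-jump if $\varepsilon_i=-1$.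
\begin{itemize}
\item The left-hand side of (R1), and of (R2) at a level adjacency, is a $\Gamma'$-path, so it lies in one slot and is replaced by a parallel $\Gamma'$-path. These are moves (M1) and (M2).
\item Rule (R2) at a jump recolors the first letter of a slot $S_i$, $i\ge1$, to the color $m_i$. This is (M3).
\item Rule (R4) is a move (M3) or (M4) on $S_0$ with $m=\circ$.
\item Let (R3) of color $\uparrow$ be applied where $z$ ends at height $j$ and $u$ starts at height $k>j$. Then $u$ is a prefix of a slot $S_i$ with $i\ge1$ and $\varepsilon_i=1$. Replace $z\,\tau^{k-j}\,u$ by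
\[
z\,\tau^{k-j-1}\,\sigma_\circ(p^-)\,\tau\,v .
\]
This is composable. If $p$ is non-empty, $p^-$ runs in $\Gamma'$ from the vertex one below $\mathrm{o}(u)$, where $\tau^{k-j-1}$ ends, to the vertex one below $\mathrm{o}(v)$. If $p$ is empty, then $\mathrm{o}(v)=\mathrm{o}(u)$ and the word is $z\tau^{k-j}v$. Also $\mathrm{t}(v)=\mathrm{t}(u)$. The change is a move (M4) on $S_i$, and $S_{i-1}$, which ends with $z$ if $k-j=1$ and is empty otherwise, is extended by $\sigma_\circ(p^-)$. For color $\downarrow$, with $k<j$ and $\varepsilon_i=-1$, replace $z\,\tau^{k-j}\,u$ by $z\,\tau^{k-j+1}\,\sigma_\circ(p^+)\,\tau^{-1}v$, where $p^+$ runs one above $p$.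
\end{itemize}
In an infinite chain all paths are non-empty, since no rule applies to an empty path. By \eqref{eq:tidy}, $N(w')\le N(w)$, so $N$ is constant in a tail of the chain. There $w^*=\hat w'$ at every application, again by \eqref{eq:tidy}. So the signs $\varepsilon_i$ are fixed and the slots undergo an infinite sequence of steps, contrary to Lemma~\ref{lem:slots}. This proves (N0).

\subsection{Irreducible words are non-trivial}\label{sub:N1}

Let $w$ be a non-empty $\Gamma$-path that is irreducible under (R1)--(R3). Cut it at its jumps into non-empty $\Gamma'$-paths $h_0,\dots,h_n$, with a jump from $\mathrm{t}(h_{l-1})=(\alpha_l,j_l)$ to $\mathrm{o}(h_l)=(\alpha_l,k_l)$, $j_l\ne k_l$. For $1\le l\le n$ put $D_l=B$, $c_l={\uparrow}$ if $k_l>j_l$, and $D_l=A$, $c_l={\downarrow}$ if $k_l<j_l$. By (R2) each $h_l$ has a single color, which is $c_l$ for $l\ge1$. By (R1) each $h_l$ is irreducible under the internal rules of its color. For $l\ge1$, (R3) with $z$ the last letter of $h_{l-1}$ shows that $\#h_l$ is irreducible in the system $c_l$. Write $h_l$ also for the arrow of $H$. Condition (N1) for the three systems and Lemma~\ref{lem:notinP} give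
\begin{equation}\label{eq:star}
\text{no $h_l$ is an identity, and } h_l\notin H_{D_l}\text{ for }l\ge1 .
\end{equation}
Consider
\[
\hat g=h_0\,\tau^{k_1-j_1}\,h_1\cdots\tau^{k_n-j_n}\,h_n\in\hat G,
\]
an expression with identities between the symbols of one jump. It is reduced: the symbols of one jump have equal signs, and a pinch at $h_l$ would need $h_l\in H_{D_l}$. Moreover $\Phi(\hat g)=[w]$.

Suppose that $[w]$ is an identity. Then $\hat g$ goes from $(\alpha,i)$ to $(\alpha,k)$ for some $\alpha,i,k$, and $\hat g=\tau_\alpha(i,k)$ by Lemma~\ref{lem:faithful}. The right-hand side is a reduced expression all of whose $H$-terms are identities. If $n\ge1$, Lemma~\ref{lem:britton} gives $h_n\in H_{D_n}$. If $n=0$, it gives $i=k$ and that $h_0$ is an identity. Both contradict \eqref{eq:star}. This proves (N1).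

\subsection{The first edge}\label{sub:N2}

Keep the notation, and assume in addition that $\#w$ is irreducible and $[w]\in G_C$. By (R4), $h_0$ has color $\circ$ and $\#h_0$ is irreducible in the system $\circ$. We have to find the first edge of the reduced $C$-path of $[w]$. The difficulty is that the pieces $h_l$ need not be written in letters over $C$, and it is not given that they represent elements of $H_{M_C}$. We show that they do, and that their reduced paths fit together without cancellation.

Let $K$ be the subgroupoid of $\hat G$ generated by $M_C$ and all $\tau$. Then $\hat g\in K$: lift each edge of a $C$-path for $[w]$ to an edge of $M_C$, and join the lifts to each other and to the endpoints of $\hat g$ by $\tau$-paths. The result lies in $K$, is parallel to $\hat g$ and has the same image under $\Phi$, so it equals $\hat g$ by Lemma~\ref{lem:faithful}.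

\medskip\noindent\emph{Step 1: every element of $K$ has a reduced expression $g_0\tau^{\delta_1}\cdots\tau^{\delta_M}g_M$ with all $g_l\in H_{M_C}$.} Among its expressions with all $g_l\in H_{M_C}$ take one with $M$ minimal. In a pinch $\tau^{-1}g_l\tau$ we would have $g_l\in H_A\cap H_{M_C}=H_{A\cap M_C}$ by Lemmas~\ref{lem:F}(a) and~\ref{lem:magnus}. The shift of an $(A\cap M_C)$-path is an $M_C$-path, so by (E2) the pinch lies in $H_{M_C}$ and can be merged with $g_{l-1}$ and $g_{l+1}$, which lowers $M$. A pinch $\tau g_l\tau^{-1}$ is excluded by the same argument with $B$ and the downward shift.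

\medskip\noindent\emph{Step 2: $h_l\in H_{M_C}$ for all $l$, and for $l\ge1$ the first edge of $h_l$ is not in $D_l$.} Let $\hat g_l=h_0\tau^{k_1-j_1}\cdots\tau^{k_l-j_l}h_l$, a reduced expression. We show by downward induction that $\hat g_l\in K$ and that $h_l$ is as claimed. Let $\hat g_l\in K$, which holds for $l=n$, and compare $\hat g_l$ with an expression from Step 1. If $l\ge1$, Lemma~\ref{lem:britton} gives $h_l=g'g_M$ with $g'\in H_{D_l}$ and $g_M\in H_{M_C}$. So $h_l\in H_{D_l\cup M_C}$, and (N2) for the system $c_l$, a left system for $(D_l,\,D_l\cup M_C)$, says that the first edge of $h_l$ is not in $D_l$. By Lemma~\ref{lem:F}(b), $h_l\in H_{M_C}$. Then $\hat g_{l-1}=\hat g_l\,h_l^{-1}\tau^{j_l-k_l}\in K$. For $l=0$, Lemma~\ref{lem:britton} gives $M=0$ and $h_0=g_0\in H_{M_C}$.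

\medskip
This step explains Definition~\ref{def:left}. A system for $(D_l,D_l)$ would give only $h_l\notin H_{D_l}$, which allows $h_l=g'g_M$ with a non-trivial factor $g'$ left in front. So even the case $C=P$ for $\Gamma$ requires pairs of different sets for $\Gamma'$.

\medskip\noindent\emph{Step 3: conclusion.} Let $\eta_l$ be the reduced $M_C$-path of $h_l$. It is non-empty by \eqref{eq:star}, and its first edge is the first edge of $h_l$. The projections $\rho(\eta_l)$ are reduced $C$-paths, and $\eta=\rho(\eta_0)\rho(\eta_1)\cdots\rho(\eta_n)$ is a $C$-path representing $\Phi(\hat g)=[w]$. We claim that $\eta$ is reduced. Otherwise, for some $l\ge1$ and $f\in C$, the path $\rho(\eta_{l-1})$ ends with $f^{-1}$ and $\rho(\eta_l)$ begins with $f$. Then $\eta_l$ begins with $(f,k_l)$ and $\eta_{l-1}$ ends with $(f,j_l)^{-1}$, so $j_l,k_l\in I_f$. Since $I_f$ is an interval, $k_l>j_l$ implies $k_l-1\in I_f$, that is $(f,k_l)\in B=D_l$, and $k_l<j_l$ implies $k_l+1\in I_f$, that is $(f,k_l)\in A=D_l$. Both contradict Step 2.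

So $\eta$ is the reduced $C$-path of $[w]$, and the first edge of $[w]$ is the projection of the first edge of $h_0$. Since $h_0\in H_{M_C}$ and $\#h_0$ is irreducible in the system $\circ$, condition (N2) for that system says that this edge is not in $M_P$. Hence its projection is not in $P$. This proves (N2) and completes the proof of Proposition~\ref{prop:left}, and with it the proofs of Theorems~\ref{thm:main}, \ref{thm:relative} and~\ref{thm:hnn}. \qed

\begin{thebibliography}{9}

\bibitem{SRS}
\emph{String Rewriting Systems and Associated Finiteness Conditions},
\texttt{http://theses.gla.ac.uk/6190/1/2002McGlashanPhD.pdf}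

\end{thebibliography}
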